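\title{Comprehension does not imply semi-fullness for models of arithmetic with the standard cut}

\begin{abstract}
Let $M$ be a nonstandard model of Peano arithmetic, and let $\mathrm{SSy}(M,\omega)$ be the family of subsets of $\omega$ that are definable with parameters once a predicate for the standard cut is added to $M$. The model is semi-full if a single formula defines all of these sets as its parameter varies. Semi-fullness implies that $(\omega,\mathrm{SSy}(M,\omega))$ satisfies full second-order comprehension. We show that the converse fails: for every countable model $(\omega,\mathcal Y)$ of full comprehension and every completion $W\in\mathcal Y$ of $\mathrm{PA}$ there is a countable recursively saturated $M\models W$ with $\mathrm{SSy}(M,\omega)=\mathcal Y$ that is not semi-full. The proof codes the $n$-th member of $\mathcal Y$ into labeled trees of height $n$ whose nodes are tagged by generic reals, and uses forcing to bound what a formula of given complexity can define.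
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a nonstandard model of Peano arithmetic $\mathrm{PA}$. The standard numbers form an initial segment $\omega$ of $M$, the \emph{standard cut}. Let $\mathrm{Bit}(x,c)$ be the formula ``the $x$-th binary digit of $c$ is $1$''. An element $c\in M$ \emph{codes} the set $\{x\in\omega: M\models\mathrm{Bit}(x,c)\}$, and the \emph{standard system} $\mathrm{SSy}(M)$ is the family of all coded sets. These are exactly the traces on $\omega$ of the parametrically definable subsets of $M$. So the standard system measures which real sets of numbers $M$ can see, and it has a remarkable uniformity: although formulas of every complexity are allowed, the single formula $\mathrm{Bit}(x,v)$ produces all the traces as its parameter varies.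

The cut $\omega$ itself is not definable in $M$, since it contains $0$, is closed under successor and is not all of $M$. Let $(M,\omega)$ be the expansion of $M$ by a unary predicate $\omega(v)$ for the cut, and let
\[
\mathrm{SSy}(M,\omega)=\big\{\{x\in\omega:(M,\omega)\models\theta(x,a)\}\ :\ \theta(x,v)\text{ a formula of the expanded language},\ a\in M\big\}.
\]
Induction fails in $(M,\omega)$, so these sets need not be coded, and one can ask whether the uniformity survives.

\begin{definition}
$M$ is \emph{semi-full} if there is a single formula $\theta(x,v)$ of the expanded language with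
$\mathrm{SSy}(M,\omega)=\big\{\{x\in\omega:(M,\omega)\models\theta(x,a)\}:a\in M\big\}$.
\end{definition}

For a family $\mathcal X$ of subsets of $\omega$, let $(\omega,\mathcal X)$ be the structure for second-order arithmetic whose numbers are the standard numbers and whose set variables range over $\mathcal X$, and let $\mathrm{Def}(\omega,\mathcal X)$ be the family of subsets of $\omega$ definable in it with parameters. The theory $\mathrm{CA}_0$ is second-order arithmetic with the full comprehension scheme; for structures of this form, $(\omega,\mathcal X)\models\mathrm{CA}_0$ amounts to $\mathcal X=\mathrm{Def}(\omega,\mathcal X)$.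

If $M$ is semi-full, then $(M,\omega)$ can quantify over $\mathrm{SSy}(M,\omega)$ by quantifying over the parameter of $\theta$, and therefore $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$. The following converse is asked in \cite{standardness}.

\medskip
\noindent\textbf{Question.} \emph{Is every nonstandard $M\models\mathrm{PA}$ with $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$ semi-full?}
\medskip

The simplest cases, worked out in Example~\ref{ex:extremes}, suggest a positive answer. If $\mathrm{SSy}(M)$ already satisfies $\mathrm{CA}_0$, the predicate $\omega$ adds no new sets and both properties hold. If $\mathrm{SSy}(M)$ consists of the sets arithmetic in $\mathrm{Th}(M)$, both properties fail, and for one reason: formulas of increasing complexity define the successive Turing jumps of one set, a single formula reaches only boundedly many of them, and their union defines the $\omega$-th jump without containing it. One may guess that semi-fullness can only fail through such a hierarchy. It can fail otherwise: the sets that appear as the complexity grows may be the members of a family chosen in advance and already closed under comprehension.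

\begin{theorem}\label{thm:main}
Let $\mathcal Y$ be a countable family with $(\omega,\mathcal Y)\models\mathrm{CA}_0$, and let $W\in\mathcal Y$ be the set of codes of a complete consistent extension of $\mathrm{PA}$. Then there is a countable recursively saturated nonstandard $M\models W$ with $\mathrm{SSy}(M,\omega)=\mathcal Y$ that is not semi-full.
\end{theorem}

For any completion $W$ of $\mathrm{PA}$, the L\"owenheim--Skolem theorem gives a countable elementary substructure $(\omega,\mathcal Y)$ of $(\omega,P(\omega))$ with $W\in\mathcal Y$, and it satisfies $\mathrm{CA}_0$. So the answer to the question is no, for every completion of $\mathrm{PA}$.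

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] For $\mathcal Y,W$ as in Theorem~\ref{thm:main} there is also a countable recursively saturated $M_1\models W$ with $\mathrm{SSy}(M_1,\omega)=\mathcal Y=\mathrm{SSy}(M_1)$, and $M_1$ is semi-full. So semi-fullness is not determined by $\mathrm{SSy}(M,\omega)$ and $\mathrm{Th}(M)$.
\item[(2)] Every completion of $\mathrm{PA}$ has, in every infinite cardinality, models $M$ that are not semi-full and satisfy $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$.
\item[(3)] If $M$ is semi-full, then $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$.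
\item[(4)] If every countable subset of $\mathrm{SSy}(M,\omega)$ has a $\le_T$-upper bound in $\mathrm{SSy}(M,\omega)$, then $M$ is semi-full.
\end{enumerate}
\end{theorem}

Section~\ref{sec:reduction} removes the model $M$ from the problem: both theorems follow from a statement about families of subsets of $\omega$, Theorem~\ref{thm:family}. Sections~\ref{sec:trees}--\ref{sec:end} prove that statement.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Computability}
We identify $A\subseteq\omega$ with its characteristic function. For binary strings $s,u\in2^{<\omega}$, $s\subseteq u$ and $s\subset A$ mean that $s$ is an initial segment; $s,u$ are \emph{compatible} if one extends the other. A subset $D$ of a partial order is \emph{dense} if every element has an extension in $D$, and $A$ \emph{meets} a set $D$ of strings if $s\subset A$ for some $s\in D$. We fix a computable bijective pairing $\langle\cdot,\cdot\rangle$; the $m$-th \emph{column} of $Z$ is $\{x:\langle m,x\rangle\in Z\}$, and $A\oplus B$ is the usual join. Finite objects (strings, formulas, finite maps) are identified with their codes.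

$\Phi_e^Q$ is the $e$-th Turing functional with oracle $Q$. A halting computation reads finitely many bits of its oracle; with a finite string as oracle, a computation counts as halting only if all its queries lie within the string. $Q'$ is the Turing jump, $Q^{(m)}$ its $m$-th iterate, and $Q^{(\omega)}=\{\langle m,x\rangle:x\in Q^{(m)}\}$. We use that $Q'\not\le_TQ$, that a set c.e.\ in $Q$ is computable in $Q'$, and that a set is computable in $Q$ if it and its complement are c.e.\ in $Q$. A set is \emph{arithmetic in $Q$} if it is computable in some $Q^{(m)}$; by Post's theorem this is the same as being definable from $Q$ by a formula with number quantifiers only, and the truth of such formulas is computable from $Q^{(\omega)}$, uniformly in the formula. The set $Q^{(\omega)}$ is not arithmetic in $Q$, since $Q^{(\omega)}\le_TQ^{(m)}$ would give $Q^{(m+1)}\le_TQ^{(m)}$. A nonempty family $\mathcal X\subseteq P(\omega)$ is \emph{arithmetically closed} if it is closed under $\oplus$ and contains every set arithmetic in one of its members.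

\subsection*{Second-order arithmetic}
Formulas of $L_2$ are built with $\neg,\wedge,\exists x,\exists V$ from number equations, number inequalities and atoms $t\in V$. A formula is \emph{arithmetical} if it has no set quantifier. For an $L_2$-formula $\Theta(x,V)$ and $A\in\mathcal X$ put
\[
\Theta^{\mathcal X}(A)=\{x:(\omega,\mathcal X)\models\Theta(x,A)\}.
\]
If $\mathcal X$ is closed under $\oplus$ and $\le_T$, every member of $\mathrm{Def}(\omega,\mathcal X)$ has this form: number parameters are numerals, and finitely many set parameters are replaced by their join. We call $\Theta$ \emph{universal for $\mathcal X$} if $\mathrm{Def}(\omega,\mathcal X)=\{\Theta^{\mathcal X}(A):A\in\mathcal X\}$. The family $\mathrm{Def}(\omega,\mathcal X)$ contains $\mathcal X$ and is arithmetically closed, since a definition of $G$ can be substituted for the atoms $t\in G$ of an arithmetical formula.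

\begin{lemma}\label{lem:omegajump}
If $\mathcal X$ is arithmetically closed and $Q\in\mathcal X$, then $Q^{(\omega)}\in\mathrm{Def}(\omega,\mathcal X)$. If $(\omega,\mathcal Y)\models\mathrm{CA}_0$, then $\mathcal Y$ is arithmetically closed and closed under $Q\mapsto Q^{(\omega)}$.
\end{lemma}

\begin{proof}
Let $\beta(Z,Q,m)$ be the arithmetical formula saying that column $0$ of $Z$ is $Q$ and that column $j+1$ is the jump of column $j$ for all $j<m$. For each $m$ some $Z\in\mathcal X$ satisfies $\beta(Z,Q,m)$, and column $m$ of any such $Z$ is $Q^{(m)}$. Hence $\langle m,x\rangle\in Q^{(\omega)}$ iff $(\omega,\mathcal X)\models\exists Z\,(\beta(Z,Q,m)\wedge\langle m,x\rangle\in Z)$. The second assertion follows because $\mathcal Y=\mathrm{Def}(\omega,\mathcal Y)$.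
\end{proof}

\subsection*{Models of PA}
Let $M\models\mathrm{PA}$ be nonstandard. We use four textbook facts.
\begin{itemize}
\item \emph{Coding.} If $D\subseteq M$ is definable with parameters and $b\in M$, induction on $b$ gives $c\in M$ with $\mathrm{Bit}(x,c)\leftrightarrow x\in D$ for $x<b$. Taking $b$ nonstandard, $D\cap\omega\in\mathrm{SSy}(M)$. Consequently $\mathrm{SSy}(M)$ is closed under $\oplus$ and $\le_T$: if $a$ codes $A$ and $B=\Phi_e^A$, then $B$ is the trace of the set of $x\in M$ on which the computation of $\Phi_e$ with oracle $\mathrm{Bit}(\cdot,a)$, run inside $M$, outputs $1$.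
\item \emph{Overspill.} A definable subset of $M$ containing $\omega$ contains a nonstandard element.
\item \emph{Partial satisfaction.} For each $m\ge1$ there is a formula $\mathrm{Sat}_m(e,u)$ with $M\models\mathrm{Sat}_m(\ulcorner\varphi\urcorner,\langle\vec a\rangle)\leftrightarrow\varphi(\vec a)$ for all standard $\Sigma_m$-formulas $\varphi$ and all $\vec a\in M$.
\item \emph{Henkin construction.} A consistent theory $S$ in a computable language has a countable model whose elementary diagram is arithmetic in $S$.
\end{itemize}
$M$ is \emph{recursively saturated} if every recursive set $p(v,\vec a)$ of formulas with finitely many parameters from $M$ that is finitely satisfiable in $M$ is realized in $M$.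

\section{Reduction to second-order arithmetic}\label{sec:reduction}

In $(M,\omega)$ one can quantify over standard numbers and, through codes, over $\mathrm{SSy}(M)$. The next proposition says that nothing more can be done. The difficulty is that a quantifier over $M$ ranges over elements, not over the sets they code; the remedy is to replace a tuple by its $\Sigma_m$-type, which is a coded set, and to show that the types of one-point extensions are recognizable.

\begin{proposition}\label{prop:reduction}
Let $M\models\mathrm{PA}$ be nonstandard and $\mathcal X=\mathrm{SSy}(M)$. Then $\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X)$, and $M$ is semi-full iff some $L_2$-formula is universal for $\mathcal X$.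
\end{proposition}

\begin{proof}
Write $\theta[a]=\{x\in\omega:(M,\omega)\models\theta(x,a)\}$. We give translations in both directions.

(i) \emph{For every $L_2$-formula $\Theta(x,V)$ there is $\theta(x,v)$ with $\theta[a]=\Theta^{\mathcal X}(A)$ whenever $a$ codes $A$.} Relativize number quantifiers to $\omega$, replace each set variable $V$ by an element variable $c_V$ ranging over $M$, and read $t\in V$ as $\mathrm{Bit}(t,c_V)$.

(ii) \emph{For every $\theta(x,v)$ there is $\Theta(x,V)$ such that for each $a\in M$ there is $A\in\mathcal X$ with $\theta[a]=\Theta^{\mathcal X}(A)$.} For $m\ge1$ let $\mathrm{Fm}_{l,m}$ be the computable set of codes of $\Sigma_m$-formulas in $v_1,\dots,v_l$, write $\varphi_e$ for the formula with code $e$, and for $\vec a\in M^l$ let $\mathrm{tp}_m(\vec a)=\{e\in\mathrm{Fm}_{l,m}:M\models\varphi_e(\vec a)\}$. This is the trace of a set defined with $\mathrm{Sat}_m$, so $\mathrm{tp}_m(\vec a)\in\mathcal X$.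

For $Q\subseteq\mathrm{Fm}_{l+1,m}$ and $k\in\omega$ let $\chi_{Q,k}(v_1,\dots,v_l)$ be a $\Sigma_{m+1}$-formula, computed from $k$ and $Q\cap k$, that is equivalent in $\mathrm{PA}$ to
\[
\exists v_{l+1}\Big(\bigwedge_{e<k,\ e\in Q}\varphi_e\ \wedge\bigwedge_{e<k,\ e\in\mathrm{Fm}_{l+1,m}\setminus Q}\neg\varphi_e\Big).
\]
Let $\mathrm{Ext}_{l,m}(P,Q)$ be the arithmetical relation ``$Q\subseteq\mathrm{Fm}_{l+1,m}$ and $\ulcorner\chi_{Q,k}\urcorner\in P$ for all $k$''. We claim that for $\vec a\in M^l$ and $Q\in\mathcal X$,
\begin{equation}\label{eq:ext}
\mathrm{Ext}_{l,m}(\mathrm{tp}_{m+1}(\vec a),Q)\iff Q=\mathrm{tp}_m(\vec a,b)\text{ for some }b\in M.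
\end{equation}
If $Q=\mathrm{tp}_m(\vec a,b)$, then $b$ witnesses every $\chi_{Q,k}(\vec a)$. Conversely, let $q$ code $Q$; this is where $Q\in\mathcal X$ is used. For every standard $k$,
\[
M\models\exists b\,\forall e<k\,\big(e\in\mathrm{Fm}_{l+1,m}\to(\mathrm{Bit}(e,q)\leftrightarrow\mathrm{Sat}_m(e,\langle\vec a,b\rangle))\big),
\]
because $M\models\chi_{Q,k}(\vec a)$. By overspill this holds for some nonstandard $k$, and the corresponding $b$ has $\mathrm{tp}_m(\vec a,b)=Q$.

By induction on formulas $\theta(v_1,\dots,v_l)$ of the expanded language, of quantifier depth $r$, we define for each $m\ge r+1$ an $L_2$-formula $\hat\theta_m(V)$ such that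
\[
(M,\omega)\models\theta(\vec a)\iff(\omega,\mathcal X)\models\hat\theta_m(\mathrm{tp}_m(\vec a))\qquad(\vec a\in M^l).
\]
It is enough to treat $m=r+1$: for larger $m$ replace $t\in V$ by $t\in V\wedge t\in\mathrm{Fm}_{l,r+1}$, since $\mathrm{tp}_{r+1}(\vec a)=\mathrm{tp}_m(\vec a)\cap\mathrm{Fm}_{l,r+1}$. An atomic arithmetic formula $\theta$ becomes $\ulcorner\theta\urcorner\in V$. The atom $\omega(t(\vec v))$ becomes $\exists n\,(\ulcorner t(\vec v)=\underline n\urcorner\in V)$, where $\underline n$ is the numeral. The translation commutes with $\neg$ and $\wedge$. If $\theta=\exists v_{l+1}\,\eta$ has depth $r\ge1$, then $\eta$ has depth $r-1$, so $\hat\eta_r$ is defined, and we put $\hat\theta_{r+1}(V)=\exists Q\,(\mathrm{Ext}_{l,r}(V,Q)\wedge\hat\eta_r(Q))$; by \eqref{eq:ext} the sets $Q$ range exactly over the types $\mathrm{tp}_r(\vec a,b)$.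

Finally, for $x\in\omega$ and $A=\mathrm{tp}_m(a)$, a code $e\in\mathrm{Fm}_{2,m}$ lies in $\mathrm{tp}_m(x,a)$ iff the code of $\varphi_e(\underline x,v_1)$ lies in $A$. Substituting this description of $\mathrm{tp}_m(x,a)$ into $\hat\theta_m$ gives $\Theta(x,V)$.

The equality $\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X)$ follows from (i) and (ii). If $\Theta$ is universal for $\mathcal X$, the formula $\theta$ from (i) witnesses semi-fullness. If $\theta$ witnesses semi-fullness, take $\Theta$ from (ii): every set in $\mathrm{Def}(\omega,\mathcal X)$ is some $\theta[a]$, hence some $\Theta^{\mathcal X}(A)$, so $\Theta$ is universal.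
\end{proof}

To return from families to models we need to realize a family as a standard system.

\begin{lemma}\label{lem:realize}
Let $\mathcal X$ be countable and arithmetically closed, and let $W\in\mathcal X$ be a completion of $\mathrm{PA}$. There is a countable recursively saturated nonstandard $M\models W$ with $\mathrm{SSy}(M)=\mathcal X$.
\end{lemma}

\begin{proof}
We build $M_0\prec M_1\prec\cdots$, each with elementary diagram in $\mathcal X$. Let $M_0$ be a Henkin model of $W$. Given $M_i$, take a new constant $c$ and add to the elementary diagram of $M_i$ either (a) for a given $A\in\mathcal X$, the axioms $\mathrm{Bit}(\underline n,c)$ for $n\in A$ and $\neg\mathrm{Bit}(\underline n,c)$ for $n\notin A$, or (b) for a given recursive type $p(v,\vec a)$ finitely satisfiable in $M_i$, the set $p(c,\vec a)$. The theory is consistent by compactness (in case (a) finitely many axioms are satisfied by a standard number), and it lies in $\mathcal X$. Let $M_{i+1}$ be a Henkin model of it; its diagram is arithmetic in the theory, hence in $\mathcal X$. Arrange that every $A\in\mathcal X$ is treated, and every recursive type over a tuple from some $M_i$ that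 is finitely satisfiable in $M_i$ is treated at a later stage, where it is still finitely satisfiable by elementarity. Let $M=\bigcup_iM_i$. It is nonstandard, since some element codes $\omega$. Every $A\in\mathcal X$ is coded, and the set coded by $a\in M_i$ is computable in the diagram of $M_i$, so $\mathrm{SSy}(M)=\mathcal X$. A recursive type over $\vec a\in M_i$ that is finitely satisfiable in $M$ is finitely satisfiable in $M_i$, hence realized.
\end{proof}

\begin{example}\label{ex:extremes}
(a) If $(\omega,\mathcal X)\models\mathrm{CA}_0$, then $\mathrm{Def}(\omega,\mathcal X)=\mathcal X$ and $x\in V$ is universal.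

(b) Suppose $\mathcal X$ is the family of columns $G_e$ of one set $G\in\mathrm{Def}(\omega,\mathcal X)$. Replacing set quantifiers by quantifiers over column numbers turns $\Theta(x,G_e)$ into an arithmetical statement about $x,e,G$. Hence $\mathrm{Def}(\omega,\mathcal X)$ is the family of sets arithmetic in $G$. It omits $G^{(\omega)}$, so it fails $\mathrm{CA}_0$ by Lemma~\ref{lem:omegajump}. No $\Theta$ is universal: all sets $\Theta^{\mathcal X}(G_e)$ are computable in one $G^{(t)}$, so $G^{(t+1)}$ is missed. This applies to the family $\mathcal X$ of sets arithmetic in $W$: the columns of $G=\{\langle\langle m,e\rangle,x\rangle:\Phi_e^{W^{(m)}}(x)\text{ halts}\}$ are exactly these sets, $G\le_TW^{(\omega)}$, and $W^{(\omega)}\in\mathrm{Def}(\omega,\mathcal X)$ by Lemma~\ref{lem:omegajump}. If $W$ is a completion of $\mathrm{PA}$, Lemma~\ref{lem:realize} realizes $\mathcal X$ as a standard system.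
\end{example}

A counterexample must lie between these extremes: $\mathcal X$ is a proper subfamily of $\mathcal Y=\mathrm{Def}(\omega,\mathcal X)$, and although countable it is not enumerated by any member of $\mathcal Y$.

\begin{theorem}\label{thm:family}
Let $\mathcal Y\subseteq P(\omega)$ be countable and closed under $\oplus$, $\le_T$ and $Q\mapsto Q^{(\omega)}$, and let $W\in\mathcal Y$. There is a countable arithmetically closed family $\mathcal X\ni W$ such that $\mathrm{Def}(\omega,\mathcal X)=\mathcal Y$, but $\{\Theta^{\mathcal X}(A):A\in\mathcal X\}\ne\mathcal Y$ for every $L_2$-formula $\Theta(x,V)$.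
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:family}]
By Lemma~\ref{lem:omegajump}, $\mathcal Y$ has the required closure properties; this is the only use of $\mathrm{CA}_0$. Take $\mathcal X$ from Theorem~\ref{thm:family} and $M\models W$ with $\mathrm{SSy}(M)=\mathcal X$ from Lemma~\ref{lem:realize}. By Proposition~\ref{prop:reduction}, $\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X)=\mathcal Y$ and $M$ is not semi-full.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(1) Lemma~\ref{lem:realize} applied to $\mathcal Y$ gives $M_1$ with $\mathrm{SSy}(M_1)=\mathcal Y$. By Proposition~\ref{prop:reduction}, $\mathrm{SSy}(M_1,\omega)=\mathrm{Def}(\omega,\mathcal Y)=\mathcal Y$, and $\mathrm{Bit}(x,v)$ witnesses semi-fullness.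

(2) By Proposition~\ref{prop:reduction}, $\mathrm{SSy}(M,\omega)$ and semi-fullness depend only on $\mathrm{SSy}(M)$. An end extension $N\models\mathrm{PA}$ of a nonstandard $M$ has the same standard system: for $c\in N$ and nonstandard $b\in M$, the element $c\bmod2^b$ is below $2^b$, hence in $M$, and codes the same subset of $\omega$ as $c$. By the MacDowell--Specker theorem every model of $\mathrm{PA}$ has a proper elementary end extension of the same cardinality. For uncountable $\kappa$, start from the countable model of Theorem~\ref{thm:main} and iterate $\kappa$ times, taking unions at limits; the result is an elementary end extension of cardinality $\kappa$.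

For (3) and (4) let $\mathcal X=\mathrm{SSy}(M)$ and $\mathcal Y=\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X)$.

(3) Let $\Theta$ be universal for $\mathcal X$. In a formula over $(\omega,\mathcal Y)$, replace each set variable or parameter by one for a set $A\in\mathcal X$ and each atom $t\in V$ by $\Theta(t,A)$. This shows $\mathrm{Def}(\omega,\mathcal Y)\subseteq\mathrm{Def}(\omega,\mathcal X)=\mathcal Y$.

(4) List all formulas $\Theta_0(x,V),\Theta_1(x,V),\dots$ and suppose that none is universal for $\mathcal X$. Choose $D_i\in\mathcal Y$ with $D_i\ne\Theta_i^{\mathcal X}(A)$ for all $A\in\mathcal X$. Let $Y\in\mathcal Y$ compute every $D_i$, say $Y=\Theta_j^{\mathcal X}(A_0)$. Let $\Theta^*(x,V)$ be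
\[
\exists e\,\exists U\,\exists s\,\big(V=\{e\}\oplus U\ \wedge\ \Phi_e^s(x)=1\ \wedge\ \forall y<|s|\,(s(y)=1\leftrightarrow\Theta_j(y,U))\big).
\]
If $D=\Phi_e^Y$, then $\{e\}\oplus A_0\in\mathcal X$ and $(\Theta^*)^{\mathcal X}(\{e\}\oplus A_0)=D$. So $\Theta^*$ yields every $D_i$. But $\Theta^*=\Theta_i$ for some $i$, a contradiction.
\end{proof}

\section{Labeled trees}\label{sec:trees}

For the rest of the paper fix $\mathcal Y$ and $W$ as in Theorem~\ref{thm:family}, put $E=W^{(\omega)}\in\mathcal Y$, and enumerate $\mathcal Y=\{B_n:n\ge1\}$; this is where countability is used.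

Every $B_n$ has to be definable over $\mathcal X$, while a fixed formula has to miss some set of $\mathcal Y$ whatever its parameter in $\mathcal X$ is. So the information cannot sit in the individual members of $\mathcal X$; it must sit in the pattern of which sets belong to $\mathcal X$, and reading $B_n$ from the pattern must cost more set quantifiers as $n$ grows. The family $\mathcal X$ will contain a definable subfamily that is a copy of a forest, with one tree of height $n$ for each bit $B_n(k)$. This section describes the forest. Since we shall compare it with forests built from other sequences, we allow an arbitrary sequence $\vec B=(B_n)_{n\ge1}$ of sets.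

\begin{definition}
A \emph{node} for $\vec B$ is a tuple $\sigma=(n,k;(j_1,\ell_1),\dots,(j_i,\ell_i))$ with $1\le i\le n$, $k,j_m\in\omega$, $\ell_m\in\{0,1\}$, such that, with $\ell_0=B_n(k)$, $\ell_m=0$ implies $\ell_{m+1}=1$ for $0\le m<i$. It has \emph{level} $i$, \emph{height} $n-i$ and \emph{label} $\ell(\sigma)=\ell_i$; it is a \emph{leaf} if its height is $0$. $\Sigma(\vec B)$ is the set of nodes. The \emph{root} $(n,k)$, which is not a node, has height $n$ and label $B_n(k)$. The \emph{parent} $\sigma^-$ of $\sigma$ is obtained by deleting the last pair; it is a root if $i=1$. A label $\ell$ is \emph{allowed} under a node or root $\pi$ if $\ell=1$ or $\ell(\pi)=1$. A set of nodes is \emph{closed} if it contains the parent of each of its elements of level $\ge2$.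
\end{definition}

The coordinate $j$ provides copies: a node or root of height $\ge1$ has infinitely many children of each allowed label and none of a label that is not allowed. Therefore
\begin{equation}\label{eq:star}
\text{a node or root of height }\ge1\text{ has label }1\text{ iff it has a child of label }0.
\end{equation}
So the labels of the leaves determine all labels, in particular $B_n(k)$, through $n$ alternating quantifiers. Whether a tuple is a node depends on $\vec B$ only through the bit $B_n(k)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=11mm,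
  level 1/.style={sibling distance=22mm},
  level 2/.style={sibling distance=10mm},
  every node/.style={draw,circle,inner sep=2.5pt}]
\node {1}
  child {node {0} child {node[rectangle] {1}}}
  child {node {1} child {node[rectangle] {0}} child {node[rectangle] {1}}};
\begin{scope}[xshift=55mm]
\node {0}
  child {node {1} child {node[rectangle] {0}} child {node[rectangle] {1}}};
\end{scope}
\end{tikzpicture}
\caption{The two labeled trees of height $2$, with root label $1$ (left) and $0$ (right). Each child drawn stands for infinitely many copies, each with its own subtree. A vertex above the leaves has label $1$ exactly when it has a child of label $0$. Only the parent relation and the labels of the leaves (squares) are directly visible.}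
\label{fig:trees}
\end{figure}

\begin{example}\label{ex:height2}
Consider an observer who sees the parent relation and the labels of leaves, and wants the label of the root. In height $1$ one existential quantifier suffices: the root has label $1$ iff some leaf has label $0$. In height $2$ (Figure~\ref{fig:trees}) the root has label $1$ iff there is a level-$1$ node all of whose children have label $1$, a statement of the form $\exists\forall$. An existential statement does not suffice, because the two trees show the same finite pictures. Given a finite closed part $F$ of either tree, send its level-$1$ nodes injectively to level-$1$ nodes of label $1$ in the other tree. These have infinitely many children of both labels, so the leaves of $F$ can be sent to leaves with the same labels below the correct parents. A second round does separate the trees. Let $F=\{\sigma\}$ with $\sigma$ of label $0$ in the left tree. Its image $\sigma^*$ in the right tree has label $1$ and hence a child of label $0$, which has no counterpart below $\sigma$. A wrong label at height $1$ went unseen in the first round and is exposed in the second.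
\end{example}

In general each round of choosing finitely many nodes lets the wrong labels descend by one level. Write $\vec B\equiv_r\vec B^*$ if $B_n=B_n^*$ for $1\le n\le r$.

\begin{definition}
Let $r\ge0$. A bijection $f:F\to F^*$ between finite closed sets $F\subset\Sigma(\vec B)$, $F^*\subset\Sigma(\vec B^*)$ is \emph{$r$-good} if it preserves $n$, $k$, the level and the parent relation, and $\ell(f(\sigma))=\ell(\sigma)$ whenever $\sigma$ has height $\le r$. It is \emph{$\infty$-good} if moreover it preserves all labels.
\end{definition}

Inverses of $r$-good maps are $r$-good, and $r$-good maps are $r'$-good for $r'\le r$.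

\begin{lemma}[extension]\label{lem:extend}
Let $r\ge1$, $\vec B\equiv_r\vec B^*$, let $f:F\to F^*$ be $r$-good, and let $F'$ be finite and closed with $F\subseteq F'\subset\Sigma(\vec B)$. Then $f$ extends to an $(r-1)$-good map on $F'$ whose new values avoid any given finite set. If $\vec B=\vec B^*$ and $f$ is $\infty$-good, then $f$ extends to an $\infty$-good map on $F'$, again with avoidance.
\end{lemma}

\begin{proof}
Treat the nodes $\sigma\in F'\setminus F$ parents first. Let $h$ be the height of $\sigma$, let $\pi=\sigma^-$, and let $\pi^*$ be the image of $\pi$, where a root is sent to the root with the same $(n,k)$. Map $\sigma$ to a child of $\pi^*$ not used so far and outside the given finite set, of label $1$ if $h\ge r$ and of label $\ell(\sigma)$ if $h\le r-1$. We check that the label is allowed under $\pi^*$. Label $1$ always is. Let $h\le r-1$, so that $\pi$ has height $h+1\le r$. It suffices that $\ell(\pi^*)=\ell(\pi)$ or $\ell(\pi^*)=1$. If $\pi$ is a root $(n,k)$, then $n=h+1\le r$ and $\ell(\pi^*)=\ell(\pi)$ by $\vec B\equiv_r\vec B^*$. If $\pi\in F$, the labels agree since $f$ is $r$-good. If $\pi$ is new of height $\le r-1$, they agree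 by construction. If $\pi$ is new of height $r$, then $\ell(\pi^*)=1$. The image is closed and the map is $(r-1)$-good. In the $\infty$-good case always use the label $\ell(\sigma)$; then $\ell(\pi^*)=\ell(\pi)$ throughout.
\end{proof}

\section{A perfect tree of mutually generic branches}\label{sec:T}

Each node $\sigma$ will be described by a real $d_\sigma$. These reals cannot simply be put into $\mathcal X$: an arithmetically closed family would also contain every finite modification and recombination of them, and the genuine descriptions could not be recognized. Instead we put $T(d_\sigma)$ into $\mathcal X$, where $T$ is an injective map on reals such that finitely many values of $T$, together with $W$, never define another value arithmetically. The map $T$ will be computable from $E$, which is definable over $\mathcal X$ by Lemma~\ref{lem:omegajump}.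

\begin{lemma}\label{lem:T}
There is a map $T:2^{<\omega}\to2^{<\omega}$ with $T\le_TE$ and $T(s^\frown i)\supseteq T(s)^\frown i$ for all $s$ and $i\in\{0,1\}$ such that, writing $T(A)=\bigcup_mT(A{\restriction}m)$:
\begin{enumerate}
\item[(i)] for pairwise distinct $A_1,\dots,A_k$ and arithmetical $\varphi$, the truth value of $\varphi(x,W,T(A_1),\dots,T(A_k))$ is computed from the oracles $E,A_1,\dots,A_k$ by one procedure that takes $\varphi,x,k$ as input;
\item[(ii)] if $A\notin\{A_1,\dots,A_k\}$, then $T(A)$ is not arithmetic in $W\oplus T(A_1)\oplus\dots\oplus T(A_k)$.
\end{enumerate}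
\end{lemma}

\begin{proof}
We use Cohen forcing for arithmetical sentences $\varphi$ in $W,Z_1,\dots,Z_k$. Conditions are $k$-tuples $p$ of strings, $q\le p$ means $q_a\supseteq p_a$ for all $a$, and $p\Vdash_0\varphi$ is defined by recursion: an atom without $Z_a$ is forced iff it is true; $p\Vdash_0t\in Z_a$ iff $p_a(t)$ is defined and equal to $1$; $p\Vdash_0\neg\varphi$ iff no $q\le p$ forces $\varphi$; $p\Vdash_0\varphi\wedge\psi$ iff $p$ forces both; $p\Vdash_0\exists x\,\varphi(x)$ iff $p\Vdash_0\varphi(\underline n)$ for some $n$. The recursion translates $\varphi$ computably into an arithmetical formula about $p$ and $W$, so $\Vdash_0$ is computable from $E$. Forcing is monotone ($q\le p\Vdash_0\varphi$ implies $q\Vdash_0\varphi$), and every $p$ has an extension \emph{deciding} $\varphi$, that is, forcing $\varphi$ or $\neg\varphi$.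

\emph{Truth.} Let $\vec G=(G_1,\dots,G_k)$ be such that every sentence is decided by some $p\subset\vec G$ (meaning $p_a\subset G_a$ for all $a$). Then $\varphi$ is true of $\vec G$ iff some $p\subset\vec G$ forces it. This is proved by induction on $\varphi$. Atoms and $\exists x$ follow from the definition, and $\wedge$ follows because two conditions $\subset\vec G$ have a common extension $\subset\vec G$. If $\neg\varphi$ is true, no $p\subset\vec G$ forces $\varphi$, so the one deciding $\varphi$ forces $\neg\varphi$. If some $p\subset\vec G$ forces $\neg\varphi$, no $p'\subset\vec G$ forces $\varphi$, since a common extension would force $\varphi$ below $p$; so $\varphi$ is false.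

\emph{Construction.} List computably all pairs $(\varphi_j,k_j)$ with $\varphi_j$ a sentence in $W,Z_1,\dots,Z_{k_j}$. Let $T(\emptyset)=\emptyset$. Given $T$ on $2^m$, assign provisionally $T(s)^\frown i$ to $s^\frown i$. Go through all $j\le m$ and all tuples of $k_j$ distinct elements of $2^{m+1}$, each time extending the strings assigned to the tuple so that they decide $\varphi_j$. The final strings are the values of $T$ on $2^{m+1}$; by monotonicity all decisions persist. The construction is computable from $E$.

(i) Let $(\varphi(\underline x),k)$ be the $j$-th pair. Search for $m\ge j$ such that the strings $A_a{\restriction}(m+1)$ are distinct. Then $p=(T(A_a{\restriction}(m+1)))_{a\le k}$ decides $\varphi(\underline x)$, and $E$ tells how. As this applies to every sentence, Truth holds for $(T(A_1),\dots,T(A_k))$ and the answer is correct.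

(ii) We may assume that $A_1,\dots,A_k$ are distinct. Suppose $T(A)=\{x:\varphi(x,W,T(A_1),\dots,T(A_k))\}$. Truth holds for the $(k+1)$-tuple $(T(A),T(A_1),\dots,T(A_k))$, so some $p=(p_0,\dots,p_k)$ forces $\psi=\forall x\,(x\in Z_0\leftrightarrow\varphi(x,W,Z_1,\dots,Z_k))$. Choose $(G_0,\vec G)\supset p$ meeting all dense sets of conditions arithmetic in $W$, of which there are countably many. For each sentence the set of conditions deciding it is such a set, so Truth applies and $G_0=\{x:\varphi(x,W,\vec G)\}$. Let $\tilde G_0$ be $G_0$ with bit $y=|p_0|$ flipped. Flipping bit $y$ of the first coordinate, where defined, is a computable automorphism of the conditions that fixes $p$ and permutes the dense sets arithmetic in $W$. Hence $(\tilde G_0,\vec G)$ also extends $p$ and meets all these sets, and $\tilde G_0=\{x:\varphi(x,W,\vec G)\}=G_0$, a contradiction.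
\end{proof}

\section{The family $\mathcal X$ and the definability of the sets $B_n$}\label{sec:X}

From now on $\vec B$ is the enumeration of $\mathcal Y$ and $\Sigma=\Sigma(\vec B)$.

\subsection*{Tags}
The description of a node must say who its parent is, without revealing the hidden labels. We give each node $\sigma$ a real $c_\sigma$ as a tag and let a node refer to its parent by the tag. To carry no information the tags should be generic. On the other hand they will be definable over $\mathcal X$, so they must lie in $\mathcal Y$; each tag is then some $B_n$ and cannot be generic over all of $\mathcal Y$. The compromise is that for each $r$ all tags but the first $r$ are generic over $B_1,\dots,B_r$ and the first $r$ tags.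

Enumerate $\Sigma=\{\sigma_0,\sigma_1,\dots\}$ without repetition, parents before children, so that $F_i=\{\sigma_j:j<i\}$ is closed. For a node or root $\pi$ of height $\ge1$ and an allowed label $\ell$, the set of $i$ such that $\sigma_i$ is a child of $\pi$ with label $\ell$ is infinite, and these sets partition $\omega$. So we can fix strings $s_i$ such that on each of these sets every string occurs as $s_i$ infinitely often. No effectiveness is required of the enumeration or of the $s_i$. By recursion on $i$ put
\[
K_i=E\oplus B_1\oplus\dots\oplus B_i\oplus c_{\sigma_0}\oplus\dots\oplus c_{\sigma_{i-1}}\in\mathcal Y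
\]
and choose $c_{\sigma_i}\in\mathcal Y$ extending $s_i$ and meeting all dense subsets of $2^{<\omega}$ arithmetic in $K_i$. To find it, list the arithmetical definitions from $K_i$ of sets $D_0,D_1,\dots$ of strings, let $u_0=s_i$, and let $u_{j+1}$ be the first proper extension of $u_j$ in $D_j$ if there is one and $u_j{}^\frown0$ otherwise. Then $c_{\sigma_i}=\bigcup_ju_j$ is computable from $K_i^{(\omega)}$, which is in $\mathcal Y$ by closure under the $\omega$-jump. Note $K_r\le_TK_i$ for $r\le i$.

For a finite set $G$ of nodes let $c_G$ be the join of the $c_\sigma$, $\sigma\in G$, and let $\mathbb P_G$ be the set of maps $p:G\to2^{<\omega}$, with $q\le p$ iff $q(\sigma)\supseteq p(\sigma)$ for all $\sigma$. Write $p\subset c$ if $p(\sigma)\subset c_\sigma$ for all $\sigma$.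

\begin{lemma}\label{lem:tags}
\begin{enumerate}
\item[(G0)] The $c_\sigma$ are pairwise distinct.
\item[(G1)] If $F\supseteq F_r$ is finite and $D\subseteq\mathbb P_{F\setminus F_r}$ is dense and arithmetic in $K_r$, then some $p\in D$ has $p\subset c$.
\item[(G2)] For every node or root $\pi$ of height $\ge1$, allowed label $\ell$ and string $s$, infinitely many children $\sigma$ of $\pi$ have label $\ell$ and $c_\sigma\supset s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(G0) For $j<i$, the set of strings $u\not\subset c_{\sigma_j}$ is dense and computable in $K_i$, so $c_{\sigma_i}$ meets it. (G2) holds by the choice of the $s_i$.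

(G1) It suffices to take $F=F_i$ with $i\ge r$: if $F\subseteq F_i$, replace $D$ by the dense set of $p\in\mathbb P_{F_i\setminus F_r}$ whose restriction to $F\setminus F_r$ is in $D$. We induct on $i$. For $i=r$ the order has one element. Let $D\subseteq\mathbb P_{F_{i+1}\setminus F_r}$ be dense and arithmetic in $K_r$, and write its elements as pairs $(q,u)$ with $q\in\mathbb P_{F_i\setminus F_r}$ and $u$ the value at $\sigma_i$. Let $D_1=\{u:(q,u)\in D\text{ for some }q\subset c\}$. It is arithmetic in $K_i$. It is dense: given $u_0$, the set $\{q:(q,u)\in D\text{ for some }u\supseteq u_0\}$ is arithmetic in $K_r$ and dense, since any $(q_0,u_0)$ has an extension in $D$; by induction it contains some $q\subset c$. Hence $c_{\sigma_i}$ meets $D_1$, which gives $(q,u)\in D$ with $(q,u)\subset c$.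
\end{proof}

\subsection*{Descriptions}
The \emph{visible data} of a node $\sigma$ of level $i$ in the tree $(n,k)$ is $\delta(\sigma)=\langle n,k,i,\varepsilon\rangle$, where $\varepsilon=\ell(\sigma)$ if $\sigma$ is a leaf and $\varepsilon=2$ otherwise. The \emph{description} $d_\sigma$ is the set with column $0$ equal to $\{\delta(\sigma)\}$, column $1$ equal to $c_\sigma$, column $2$ equal to $c_{\sigma^-}$ if $i\ge2$, and all other columns empty. By (G0) the $d_\sigma$ are pairwise distinct. Let
\[
\mathcal X=\{Z:Z\text{ is arithmetic in }W\oplus T(d_{\tau_1})\oplus\dots\oplus T(d_{\tau_m})\text{ for some }m\ge0,\ \tau_1,\dots,\tau_m\in\Sigma\}.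
\]
This family is countable, contains $W$ and is arithmetically closed. By Lemma~\ref{lem:T}(ii),
\begin{equation}\label{eq:starstar}
T(A)\in\mathcal X\iff A=d_\sigma\text{ for some }\sigma\in\Sigma.
\end{equation}
In particular $E\notin\mathcal X$, since $T(\emptyset\text{ as a set})\le_TE$ and the empty set is not a description: the decoding below is available to $L_2$-definitions over $\mathcal X$ but not to $\mathcal X$ itself.

\begin{proposition}\label{prop:lower}
$\mathcal Y\subseteq\mathrm{Def}(\omega,\mathcal X)$.
\end{proposition}

\begin{proof}
All formulas below have the parameter $W$. By Lemma~\ref{lem:omegajump}, $E$ is definable in $(\omega,\mathcal X)$, hence so is the graph of $T$ on strings. Let $\mathrm{Code}(Z)$ say $\forall m\,\exists s\in2^m\ T(s)\subset Z$. Distinct strings of the same length have incompatible images under $T$, so the witnesses $s$ are unique and form a chain with union $A$, and $Z=T(A)$ because $|T(s)|\ge|s|$. Thus by \eqref{eq:starstar} the sets $Z\in\mathcal X$ with $\mathrm{Code}(Z)$ are exactly the $T(d_\sigma)$. For $Z=T(A)$ we have $y\in A$ iff $\exists s\,(s(y)=1\wedge T(s)\subset Z)$, so $\delta(\sigma)$ and the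 columns of $d_\sigma$ are definable from $Z=T(d_\sigma)$.

Let $\mathrm{Child}(Z,Z')$, for $Z=T(d_\sigma)$ and $Z'=T(d_\tau)$, say that $\tau$ has level $\ge2$ and column $2$ of $d_\tau$ equals column $1$ of $d_\sigma$. This means $c_{\tau^-}=c_\sigma$, which by (G0) means $\tau^-=\sigma$. Let $\mathrm{Lab}_0(Z)$ say that $\varepsilon=1$ in the visible data, and let $\mathrm{Lab}_{h+1}(Z)$ be $\exists Z'\,(\mathrm{Code}(Z')\wedge\mathrm{Child}(Z,Z')\wedge\neg\mathrm{Lab}_h(Z'))$. By \eqref{eq:star} and induction on $h$, a node $\sigma$ of height $h$ has label $1$ iff $\mathrm{Lab}_h(T(d_\sigma))$. By \eqref{eq:star} for the root $(n,k)$, $k\in B_n$ iff there is $Z$ with $\mathrm{Code}(Z)$, visible data of the form $\langle n,k,1,\varepsilon\rangle$ and $\neg\mathrm{Lab}_{n-1}(Z)$.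
\end{proof}

The formula defining $B_n$ grows with $n$. The rest of the proof shows that some growth is unavoidable.

\section{Forcing over the forest}\label{sec:forcing}

We need an upper bound on $\Theta^{\mathcal X}(A)$. A member of $\mathcal X$ is named by a finite object, an arithmetical formula and finitely many nodes, so truth in $(\omega,\mathcal X)$ is arithmetic in $E$, $\Sigma$ and the whole sequence of tags. That oracle enumerates $\mathcal X$ and by Example~\ref{ex:extremes}(b) cannot be in $\mathcal Y$ once the theorem holds, so it is useless as a bound. We remove it in two steps. Forcing replaces all tags outside $F_r$ by finite strings. The extension lemma replaces $\Sigma$, for formulas of bounded complexity, by a forest computable from $B_1,\dots,B_r$.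

\subsection*{Names}
Let $\varphi_e(x,W,Z_1,Z_2,\dots)$ now list the arithmetical formulas. For any sequence $\vec B^*$, a \emph{name} over $\Sigma(\vec B^*)$ is a pair $\nu=(e,\vec\rho)$, where $\vec\rho=(\rho_1,\dots,\rho_m)$ enumerates without repetition a finite closed set of nodes; $\nu$ is \emph{in $F$} if all $\rho_a\in F$. A name over $\Sigma$ \emph{denotes} $\{x:\varphi_e(x,W,T(d_{\rho_1}),\dots,T(d_{\rho_m}))\}$, or $\emptyset$ if $\varphi_e$ mentions some $Z_a$ with $a>m$. The denoted sets are exactly the members of $\mathcal X$, since any finite set of nodes can be enlarged to a closed one.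

The \emph{shape} $\mathrm{sh}(\vec\rho)$ consists of the numbers $\delta(\rho_a)$ and the set of pairs $(a,b)$ with $\rho_a^-=\rho_b$. From a shape and reals $y_1,\dots,y_m$ build $d_1,\dots,d_m$ like descriptions, with $y_a$ in place of $c_{\rho_a}$. If the $y_a$ are pairwise distinct, so are the $d_a$. Let $\Psi(e,x,\mathrm{sh}(\vec\rho);E,y_1,\dots,y_m)$ be the Turing functional that outputs $0$ if $\varphi_e$ has too many set variables and otherwise runs the procedure of Lemma~\ref{lem:T}(i) on $\varphi_e,x,m$ with oracles $E,d_1,\dots,d_m$. For a name over $\Sigma$ and $y_a=c_{\rho_a}$ it halts by (G0) and decides whether $x$ is in the set denoted by $\nu$. It sees the nodes only through the shape.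

\subsection*{The forcing relation}
The tags of $F_r$ are not generic over $K_r$ and are treated as given reals. A \emph{setting} $(\vec B^*,H,\gamma)$ consists of a sequence $\vec B^*$, a finite closed $H\subset\Sigma(\vec B^*)$ and an injective $\gamma:H\to P(\omega)$. Its \emph{conditions} are the maps $p:\Sigma(\vec B^*)\setminus H\to2^{<\omega}$ whose support $\mathrm{supp}(p)=\{\sigma:p(\sigma)\ne\emptyset\}$ is finite, ordered as before. For finite $F$, $p{\restriction}F$ agrees with $p$ on $F$ and is $\emptyset$ elsewhere; for $F\supseteq H$ we identify $\mathbb P_{F\setminus H}$ with the conditions supported in $F$. Compatible conditions have their pointwise union as a common extension. For \emph{sentences}, that is, $L_2$-formulas with numerals and names substituted for the free variables, define $p\Vdash\varphi$: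
\begin{itemize}
\item a number atom is forced iff it is true;
\item $p\Vdash t\in(e,\vec\rho)$ iff $\Psi(e,t,\mathrm{sh}(\vec\rho))$ halts with output $1$ on the oracles $E$, $\gamma(\rho_a)$ for $\rho_a\in H$, and the strings $p(\rho_a)$ for $\rho_a\notin H$;
\item $p\Vdash\neg\varphi$ iff no $q\le p$ forces $\varphi$, and $p\Vdash\varphi\wedge\psi$ iff $p$ forces both;
\item $p\Vdash\exists x\,\varphi(x)$ iff $p\Vdash\varphi(\underline n)$ for some $n$, and $p\Vdash\exists V\varphi(V)$ iff $p\Vdash\varphi(\nu)$ for some name $\nu$.
\end{itemize}
By induction forcing is monotone; for atoms, a halting computation persists when the strings are extended. Hence compatible conditions cannot force $\varphi$ and $\neg\varphi$. Unwinding the definition,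
\begin{equation}\label{eq:nn}
p\Vdash\neg\neg\varphi\iff\text{every }q\le p\text{ has an extension forcing }\varphi.
\end{equation}
So $p\Vdash\varphi$ implies $p\Vdash\neg\neg\varphi$. Also $p\Vdash\neg\neg\neg\varphi$ iff $p\Vdash\neg\varphi$: one direction was just shown, and if some $q\le p$ forces $\varphi$, then $q$ forces $\neg\neg\varphi$.

Two measures of a formula matter. The \emph{rank} counts the rounds in which new nodes enter: $\mathrm{rk}$ is $0$ for atoms, $\mathrm{rk}(\neg\varphi)=\mathrm{rk}(\exists V\varphi)=\mathrm{rk}(\varphi)+1$, $\mathrm{rk}(\exists x\,\varphi)=\mathrm{rk}(\varphi)$, $\mathrm{rk}(\varphi\wedge\psi)=\max(\mathrm{rk}(\varphi),\mathrm{rk}(\psi))$. Negation costs a round because $q\le p$ may involve nodes outside $\mathrm{supp}(p)$. The number $t(\varphi)$ is $1$ plus the number of occurrences of $\neg,\exists x,\exists V$. Neither measure depends on the numerals and names substituted.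

\begin{lemma}[complexity]\label{lem:complexity}
In a setting $(\vec B^*,H,\gamma)$ let $O$ be the join of $E$, $\Sigma(\vec B^*)$ and the values of $\gamma$. For each $L_2$-formula $\varphi(\vec x,\vec V)$ the relation $p\Vdash\varphi(\vec n,\vec\nu)$ of $p,\vec n,\vec\nu$ is computable in $O^{(t(\varphi))}$.
\end{lemma}

\begin{proof}
Conditions and names are finite objects; being one is decidable from $\Sigma(\vec B^*)$, and $\le$ and $\mathrm{sh}$ are computable. For atoms the relation is c.e.\ in $O$, hence computable in $O'$. If the relation for $\psi$ is computable in $O^{(t)}$, then those for $\exists x\,\psi$ and $\exists V\psi$, and the complement of that for $\neg\psi$, are c.e.\ in $O^{(t)}$, hence computable in $O^{(t+1)}$. Conjunction needs no jump.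
\end{proof}

\subsection*{Invariance and homogeneity}
A good map $f:F\to F^*$ is a \emph{map between the settings} $(\vec B^\circ,H,\gamma)$ and $(\vec B^*,H^*,\gamma^*)$ if $H\subseteq F$, $f[H]=H^*$ and $\gamma^*\circ f=\gamma$ on $H$. It acts on conditions supported in $F$ by $f(p)(f(\sigma))=p(\sigma)$, with value $\emptyset$ off $F^*$, on names in $F$ by $f(e,\vec\rho)=(e,f(\vec\rho))$, and on sentences by acting on their names. Inverses and good extensions of such maps are again maps between the settings.

\begin{lemma}[invariance]\label{lem:inv}
Let $\vec B^\circ\equiv_r\vec B^*$, let $f:F\to F^*$ be an $r$-good map between settings, let $\mathrm{rk}(\varphi)\le r$, and let the names of $\varphi$ and the support of $p$ be in $F$. Then $p\Vdash\varphi$ iff $f(p)\Vdash^*f(\varphi)$. If the settings coincide and $f$ is $\infty$-good, this holds for all $\varphi$.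
\end{lemma}

\begin{proof}
Induction on $\varphi$, for all $r,f,p$ and all pairs of settings. Since $f^{-1}$ satisfies the same hypotheses, in the last two cases below one implication suffices. For an atom $t\in(e,\vec\rho)$, the map $f$ preserves the shape, because leaves have height $0\le r$, and the two computations have the same oracles. The clauses for $\wedge$ and $\exists x$ introduce no new nodes.

Let $\varphi=\neg\psi$, so $r\ge1$ and $\mathrm{rk}(\psi)\le r-1$. Suppose $p\nVdash\neg\psi$, say $q\le p$ forces $\psi$. By Lemma~\ref{lem:extend} extend $f$ to an $(r-1)$-good $g$ on the closure of $F\cup\mathrm{supp}(q)$. By induction $g(q)\Vdash^*g(\psi)=f(\psi)$. Also $g(q)\le f(p)$, since $g(q)(f(\sigma))=q(\sigma)\supseteq p(\sigma)$ for $\sigma\in F\setminus H$ and $f(p)$ is $\emptyset$ off $F^*$. So $f(p)\nVdash^*\neg f(\psi)$.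

Let $\varphi=\exists V\psi$, again with $r\ge1$ and $\mathrm{rk}(\psi)\le r-1$. If $p\Vdash\psi(\nu)$ with $\nu=(e,\vec\rho)$, extend $f$ to an $(r-1)$-good $g$ on $F\cup\vec\rho$. By induction $f(p)=g(p)\Vdash^*f(\psi)(g(\nu))$, so $f(p)\Vdash^*f(\varphi)$.

In the $\infty$-good case take $\infty$-good extensions; no rank is lost.
\end{proof}

A condition forcing $\varphi$ may need nodes that $\varphi$ does not mention, for instance to witness $\exists V$. Because every node has infinitely many copies, these extra nodes can be moved out of the way, and the part of the condition on the nodes of $\varphi$ already forces $\neg\neg\varphi$.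

\begin{lemma}[homogeneity]\label{lem:hom}
In any setting, if $p\Vdash\varphi$ and $F\supseteq H$ is finite, closed and contains the names of $\varphi$, then $p{\restriction}F\Vdash\neg\neg\varphi$.
\end{lemma}

\begin{proof}
Otherwise some $q\le p{\restriction}F$ forces $\neg\varphi$. By Lemma~\ref{lem:extend} extend $\mathrm{id}_F$ to an $\infty$-good $g$ on the closure of $F\cup\mathrm{supp}(q)$ with new values outside $\mathrm{supp}(p)$. By Lemma~\ref{lem:inv}, $g(q)\Vdash\neg\varphi$. On $F$, $g(q)$ equals $q$ and extends $p$; off $F$, the supports of $g(q)$ and $p$ are disjoint. So $g(q)$ and $p$ are compatible and force $\neg\varphi$ and $\varphi$, a contradiction.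
\end{proof}

\subsection*{Formulas of small rank see only $K_r$}
Fix $r\ge1$. From now on $\Vdash$ refers to the setting $(\vec B,F_r,c{\restriction}F_r)$, where $c{\restriction}F_r$ is injective by (G0). To use (G1) we need dense sets defined by forcing to be arithmetic in $K_r$, whereas Lemma~\ref{lem:complexity} involves $\Sigma$, which encodes all $B_n$. Invariance bridges the gap.

\begin{lemma}\label{lem:bound}
Let $F\supseteq F_r$ be finite and closed.
\begin{enumerate}
\item[(a)] If $\mathrm{rk}(\varphi(\vec x))\le r-1$ and the names of $\varphi$ are in $F$, then $\{(\vec n,p):p\in\mathbb P_{F\setminus F_r},\ p\Vdash\varphi(\vec n)\}$ is computable in $K_r^{(t(\varphi))}$.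
\item[(b)] If $\mathrm{rk}(\varphi(V))\le r-2$ and the names of $\varphi(V)$ are in $F$, then the set $R$ of $q\in\mathbb P_{F\setminus F_r}$ such that $q'{\restriction}F=q$ and $q'\Vdash\varphi(\nu)$ for some condition $q'$ and name $\nu$ is arithmetic in $K_r$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $B_n^*=B_n$ for $n\le r$ and $B_n^*=\emptyset$ for $n>r$. Then $\vec B\equiv_r\vec B^*$ and $\Sigma(\vec B^*)\le_TB_1\oplus\dots\oplus B_r$. The empty map is $r$-good, so Lemma~\ref{lem:extend} gives an $(r-1)$-good $f:F\to F^*\subset\Sigma(\vec B^*)$. It is a map into the setting $(\vec B^*,f[F_r],\gamma^*)$ with $\gamma^*(f(\sigma))=c_\sigma$, whose oracle $O$ from Lemma~\ref{lem:complexity} is computable in $K_r$.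

(a) By Lemma~\ref{lem:inv}, $p\Vdash\varphi(\vec n)$ iff $f(p)\Vdash^*f(\varphi)(\vec n)$. The map $f$ is a finite object, so Lemma~\ref{lem:complexity} applies.

(b) Here $r\ge2$. Let $R^*$ be defined like $R$ in the starred setting, from $F^*$ and $f(\varphi)$; it is arithmetic in $K_r$ by Lemma~\ref{lem:complexity}. If $q\in R$ via $q'$ and $\nu=(e,\vec\rho)$, extend $f$ to an $(r-2)$-good $g$ on the closure of $F\cup\mathrm{supp}(q')\cup\vec\rho$. Then $g(q')\Vdash^*f(\varphi)(g(\nu))$ by Lemma~\ref{lem:inv}, and $g(q'){\restriction}F^*=f(q)$ because $g$ sends nodes outside $F$ outside $F^*$. So $f(q)\in R^*$. The same argument with $f^{-1}$ shows that $f(q)\in R^*$ implies $q\in R$.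
\end{proof}

\subsection*{The truth lemma}
For finite closed $F\supseteq F_r$ containing the names of $\varphi$, let $\mathrm{Tr}_F(\varphi)$ say: some $p\in\mathbb P_{F\setminus F_r}$ with $p\subset c$ forces $\neg\neg\varphi$. Only the finitely many tags of $F$ occur in this statement. A sentence is \emph{true} if it holds in $(\omega,\mathcal X)$ when names are replaced by the sets they denote.

\begin{lemma}[truth]\label{lem:truth}
Let $\mathrm{rk}(\varphi)+3\le r$ and let $F\supseteq F_r$ be finite, closed and contain the names of $\varphi$.
\begin{enumerate}
\item[(a)] If $F'\supseteq F$ is finite and closed, then $\mathrm{Tr}_F(\varphi)$ iff $\mathrm{Tr}_{F'}(\varphi)$.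
\item[(b)] $\mathrm{Tr}_F(\varphi)$ fails iff some $p\in\mathbb P_{F\setminus F_r}$ with $p\subset c$ forces $\neg\varphi$, that is, iff $\mathrm{Tr}_F(\neg\varphi)$.
\item[(c)] $\varphi$ is true iff $\mathrm{Tr}_F(\varphi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Throughout, two conditions $\subset c$ in $\mathbb P_{F\setminus F_r}$ have their union as a common extension $\subset c$ in $\mathbb P_{F\setminus F_r}$.

(a) A witness for $F$ is one for $F'$. If $p$ is a witness for $F'$, then $p{\restriction}F\subset c$ forces $\neg\neg\neg\neg\varphi$ by Lemma~\ref{lem:hom}, hence $\neg\neg\varphi$.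

(b) The two right-hand conditions agree since $\neg\neg\neg\varphi$ and $\neg\varphi$ are forced by the same conditions. Conditions $\subset c$ are compatible, so they cannot force both $\neg\varphi$ and $\neg\neg\varphi$. It remains to find $p\subset c$ in $D=\{p\in\mathbb P_{F\setminus F_r}:p\Vdash\neg\neg\varphi\text{ or }p\Vdash\neg\varphi\}$. The set $D$ is dense: if $p\nVdash\neg\varphi$, some $q\le p$ forces $\varphi$, and $q{\restriction}F\le p$ forces $\neg\neg\varphi$ by Lemma~\ref{lem:hom}. It is arithmetic in $K_r$ by Lemma~\ref{lem:bound}(a), as $\mathrm{rk}(\neg\neg\varphi)\le r-1$; this is the origin of the constant $3$. Apply (G1).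

(c) Induction on $\varphi$, with $r$ fixed and for all $F$.

\emph{Number atoms.} A true atom is forced by every condition; a false one by none, so by \eqref{eq:nn} its double negation is forced by none.

\emph{Atoms $t\in\nu$.} The computation $\Psi$ on the actual tags halts and reads finitely many bits; let $p\subset c$ in $\mathbb P_{F\setminus F_r}$ contain them. If the output is $1$, then $p$ forces the atom and its double negation. If it is $0$, every $q\le p$ yields the same computation, so $p$ forces the negation and $\mathrm{Tr}_F$ fails by (b).

\emph{Negation.} $\neg\varphi$ is true iff $\mathrm{Tr}_F(\varphi)$ fails iff $\mathrm{Tr}_F(\neg\varphi)$, by induction and (b) for $\varphi$.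

\emph{Conjunction.} By \eqref{eq:nn}, $p\Vdash\neg\neg(\varphi\wedge\psi)$ implies $p\Vdash\neg\neg\varphi$ and $p\Vdash\neg\neg\psi$. Conversely, if $p$ forces both, then below any $q\le p$ there is $q'$ forcing $\varphi$ and below $q'$ there is $q''$ forcing $\psi$, hence $\varphi\wedge\psi$. Taking unions of witnesses, $\mathrm{Tr}_F(\varphi\wedge\psi)$ iff $\mathrm{Tr}_F(\varphi)$ and $\mathrm{Tr}_F(\psi)$.

\emph{Number quantifier.} If $\varphi(\underline n)$ is true, some $p\subset c$ forces $\neg\neg\varphi(\underline n)$, and then $\neg\neg\exists x\,\varphi$ by \eqref{eq:nn}. Conversely let $p$ witness $\mathrm{Tr}_F(\exists x\,\varphi)$. Let $D$ be the set of $q\in\mathbb P_{F\setminus F_r}$ that are incompatible with $p$ or force $\neg\neg\varphi(\underline n)$ for some $n$. It is dense: if $q$ is compatible with $p$, then by \eqref{eq:nn} some $q'\le q\cup p$ forces some $\varphi(\underline n)$, and $q'{\restriction}F\le q$ forces $\neg\neg\varphi(\underline n)$ by Lemma~\ref{lem:hom}. It is arithmetic in $K_r$ by Lemma~\ref{lem:bound}(a). By (G1) some $q\subset c$ is in $D$. It is compatible with $p$, so $\mathrm{Tr}_F(\varphi(\underline n))$ for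 some $n$, and $\varphi(\underline n)$ is true by induction.

\emph{Set quantifier.} If $\exists V\varphi$ is true, then $\varphi(\nu)$ is true for a name $\nu=(e,\vec\rho)$. With $F'=F\cup\vec\rho$ induction gives $\mathrm{Tr}_{F'}(\varphi(\nu))$, then \eqref{eq:nn} gives $\mathrm{Tr}_{F'}(\exists V\varphi)$, and (a) gives $\mathrm{Tr}_F(\exists V\varphi)$.

Conversely let $p$ witness $\mathrm{Tr}_F(\exists V\varphi)$. The difficulty is that witnesses are names on arbitrary nodes, and (G1) controls only a finite set of nodes fixed in advance. We first match the tags on $F$ by (G1) and then move the remaining nodes to copies with suitable tags by (G2). Let $R$ be as in Lemma~\ref{lem:bound}(b), which applies since $\mathrm{rk}(\varphi)\le r-4$, and let $D$ be the set of $q\in\mathbb P_{F\setminus F_r}$ that are incompatible with $p$ or in $R$. It is arithmetic in $K_r$. It is dense: if $q$ is compatible with $p$, some $q'\le q\cup p$ forces some $\varphi(\nu)$, and $q'{\restriction}F\le q$ is in $R$. By (G1) there are $q'$ and $\nu=(e,\vec\rho)$ with $q'{\restriction}F\subset c$ and $q'\Vdash\varphi(\nu)$. Let $F'$ be the closure of $F\cup\mathrm{supp}(q')\cup\vec\rho$.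 Extend $\mathrm{id}_F$ to an $\infty$-good map $g$ on $F'$, parents first: for $\sigma\in F'\setminus F$, the image $\pi^*$ of $\sigma^-$ (a root being its own image) has the same label as $\sigma^-$, so $\ell(\sigma)$ is allowed under $\pi^*$, and by (G2) there is a child $g(\sigma)$ of $\pi^*$, not yet a value of $g$, with label $\ell(\sigma)$ and $c_{g(\sigma)}\supset q'(\sigma)$. Then $g(q')\subset c$, it is supported in the closed set $g[F']\supseteq F$, and $g(q')\Vdash\varphi(g(\nu))$ by Lemma~\ref{lem:inv}. Hence $\mathrm{Tr}_{g[F']}(\varphi(g(\nu)))$, so $\varphi(g(\nu))$ is true by induction, and so is $\exists V\varphi$.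
\end{proof}

\section{The upper bound and the set that a formula misses}\label{sec:end}

\begin{proposition}\label{prop:upper}
Let $\Theta(x,V)$ be an $L_2$-formula, $r=\mathrm{rk}(\Theta)+3$, $t=t(\Theta)+2$ and $J=K_r^{(t)}$. For every $A\in\mathcal X$ there is a finite $F\supseteq F_r$ with $\Theta^{\mathcal X}(A)\le_TJ\oplus c_{F\setminus F_r}$.
\end{proposition}

\begin{proof}
Let $\nu=(e,\vec\rho)$ denote $A$ and let $F=F_r\cup\vec\rho$. By Lemma~\ref{lem:truth}(c) and (b), with $p$ ranging over $\mathbb P_{F\setminus F_r}$,
\[
x\in\Theta^{\mathcal X}(A)\iff\exists p\subset c\ \ p\Vdash\neg\neg\Theta(\underline x,\nu),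
\qquad
x\notin\Theta^{\mathcal X}(A)\iff\exists p\subset c\ \ p\Vdash\neg\Theta(\underline x,\nu).
\]
By Lemma~\ref{lem:bound}(a) both forcing relations are computable in $J$, and $p\subset c$ is decidable from $c_{F\setminus F_r}$. So $\Theta^{\mathcal X}(A)$ and its complement are c.e.\ in $J\oplus c_{F\setminus F_r}$.
\end{proof}

The point is that $J$ depends on $\Theta$ alone; the parameter $A$ contributes only finitely many tags, and these are generic over $J$.

\begin{proof}[Proof of Theorem~\ref{thm:family}]
The family $\mathcal X$ of Section~\ref{sec:X} is countable, arithmetically closed and contains $W$. Every member of $\mathrm{Def}(\omega,\mathcal X)$ is some $\Theta^{\mathcal X}(A)$. Since $K_r$, its finite jumps and all tags are in $\mathcal Y$, Proposition~\ref{prop:upper} gives $\mathrm{Def}(\omega,\mathcal X)\subseteq\mathcal Y$, and Proposition~\ref{prop:lower} gives equality.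

Fix $\Theta$, with $r$ and $J$ as in Proposition~\ref{prop:upper}. We show that $J'\in\mathcal Y$ is not of the form $\Theta^{\mathcal X}(A)$. Otherwise $J'=\Phi^{J\oplus c_{F\setminus F_r}}$ for a Turing functional $\Phi$ and a finite $F\supseteq F_r$. For $q\in\mathbb P_{F\setminus F_r}$ write $\Phi^{J\oplus q}$ for the computation with the strings $q(\sigma)$ in place of the tags. Let $U$ be the set of $q\in\mathbb P_{F\setminus F_r}$ such that $\Phi^{J\oplus q}(x)$ halts with a value different from $J'(x)$ for some $x$. No $q\subset c$ is in $U$. The set $D$ of $q$ that are in $U$ or have no extension in $U$ is dense. It is computable in $J''$, because $U$ is c.e.\ in $J'$, and so it is arithmetic in $K_r$. By (G1) some $p\subset c$ is in $D$, and it has no extension in $U$. Now $J$ computes $J'$: given $x$, search for $q\le p$ in $\mathbb P_{F\setminus F_r}$ such that $\Phi^{J\oplus q}(x)$ halts. Such a $q$ exists, namely a long enough $q\subset c$, and any value found equals $J'(x)$ because $q\notin U$. This contradicts $J'\not\le_TJ$.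
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:compl}.

\begin{remark}
Closure under the $\omega$-jump was used to put $E$ and the tags into $\mathcal Y$. At least $E\in\mathcal Y$ cannot be dispensed with: by Lemma~\ref{lem:omegajump}, $W^{(\omega)}\in\mathrm{Def}(\omega,\mathcal X)$ for every arithmetically closed $\mathcal X\ni W$. Nor can countability of $\mathcal Y$ simply be dropped: by Theorem~\ref{thm:compl}(4), every nonstandard $M$ with $\mathrm{SSy}(M,\omega)=P(\omega)$ is semi-full. A countable $\mathcal Y$ closed under the jump never satisfies the hypothesis of that statement, since a bound $Y\in\mathcal Y$ for all of $\mathcal Y$ would compute $Y'$.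
\end{remark}

\begin{thebibliography}{1}

\bibitem{standardness}
\emph{Adding Standardness To Nonstandard Models},
\texttt{http://web.mat.bham.ac.uk/R.W.Kaye/talks/truth06.pdf}.

\end{thebibliography}
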